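# Random against fixed linear measurements: the critical exponent is one

Throughout, all normed spaces are real, $X'$ is the dual of $X$, $\mathcal L(X,Y)$ is the space of bounded linear operators from $X$ to $Y$, and $B_X$ is the closed unit ball of $X$. For $x\in\mathbb R^d$ we write $|x|_2$ for the Euclidean norm, $\|x\|_1$ and $\|x\|_\infty$ for the usual other two, $\ell_2^d,\ell_1^d,\ell_\infty^d$ for the corresponding spaces, and $e_1,\dots,e_d$ for the standard basis. We write $[d]=\{1,\dots,d\}$, and $\log$ is the natural logarithm.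

## 1. Fixed measurements and Gelfand numbers

We are given $S\in\mathcal L(X,Y)$ and a set $F\subset X$. An unknown $f\in F$ can be accessed only through $n$ numbers $L_1(f),\dots,L_n(f)$ with $L_i\in X'$, and from these numbers we want to approximate $S(f)$ in the norm of $Y$.

**Definition 1.** A deterministic non-adaptive algorithm with $n$ measurements is a map $A_n=\varphi\circ N_n$, where $N_n=(L_1,\dots,L_n)$ with fixed $L_1,\dots,L_n\in X'$, the same for every input, and where $\varphi:\mathbb R^n\to Y$ is an arbitrary, possibly nonlinear, mapping. The class of these algorithms is $\mathcal A_n^{\text{det-non}}$, and the minimal worst-case error is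
$$e_n^{\text{det-non}}(S,F)=\inf_{A_n\in\mathcal A_n^{\text{det-non}}}\ \sup_{f\in F}\|S(f)-A_n(f)\|_Y .$$

**Example 1.** Let $S$ be the identity from $\ell_1^2$ to $\ell_\infty^2$, $F$ the unit ball of $\ell_1^2$, and $n=1$. Measure $t=x_1+x_2$ and output $(t/2,t/2)$. The error is $\frac12|x_1-x_2|\le\frac12$. So $e_1^{\text{det-non}}\le\frac12$.

**Definition 2.** For $n\ge 0$ put
$$c_n(S,F)=\inf_{L_1,\dots,L_n\in X'}\ \sup_{f,g\in F:\ L_k(f)=L_k(g)\ \forall k}\tfrac12\|S(f)-S(g)\|_Y .$$
For $F=B_X$ these are the Gelfand numbers of $S$.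

Traub and Woźniakowski are cited for the inequality $c_n(S,F)\le e_n^{\text{det-non}}(S,F)\le 2c_n(S,F)$. From now on $F=B_X$, and we abbreviate $c_n=c_n(S,B_X)$ and $e_n^{\rm det}=e_n^{\text{det-non}}(S,B_X)$. We shall use the following form:
$$c_n=\inf_{L_1,\dots,L_n\in X'}\ \sup\{\|Sh\|:\ h\in B_X,\ L_1h=\dots=L_nh=0\},\qquad c_n\le e_n^{\rm det}\le 2c_n. \tag{1}$$

The proof is short. If $f,g\in B_X$ have the same measurements, then $h=(f-g)/2$ lies in $B_X$, is annihilated by all $L_i$, and $\frac12\|Sf-Sg\|=\|Sh\|$. Conversely, a vector $h\in B_X$ annihilated by all $L_i$ gives the pair $f=h$, $g=-h$. This proves the formula for $c_n$. For $c_n\le e_n^{\rm det}$: if $h\in B_X$ is annihilated by all $L_i$, an algorithm gives the same output $y$ for $h$ and $-h$, and $2\|Sh\|\le\|Sh-y\|+\|-Sh-y\|$, so one of the two errors is at least $\|Sh\|$. For $e_n^{\rm det}\le2c_n$: given $L_1,\dots,L_n$, let $\varphi$ send each attained measurement vector to $S(g)$ for some $g\in B_X$ with these measurements; then the error at $f$ is $\|Sf-Sg\|$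 for a pair with equal measurements.

For $n=0$ there are no functionals, so $c_0=\|S\|$.

**Example 2.** For the identity from $\ell_1^2$ to $\ell_\infty^2$, every functional has a nonzero vector $h$ in its kernel, and $\|h\|_\infty\ge\frac12\|h\|_1$. So $c_1\ge\frac12$, and with Example 1 we get $c_1=e_1^{\rm det}=\frac12$.

**Example 3.** Let $\sigma_1\ge\sigma_2\ge\dots\ge 0$ be bounded and let $S:\ell_2\to\ell_2$ be the diagonal operator $Se_k=\sigma_ke_k$. Then $c_n=e_n^{\rm det}=\sigma_{n+1}$. Measuring the first $n$ coordinates and outputting $\sum_{k\le n}\sigma_kx_ke_k$ has error at most $\sigma_{n+1}$. Conversely, $n$ functionals have a common unit null vector $h$ in the span of $e_1,\dots,e_{n+1}$, and $|Sh|_2\ge\sigma_{n+1}$.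

## 2. Random choice of the measurements

**Definition 3.** A randomized algorithm $A_n:\Omega\times F\to Y$ is given by a probability space $(\Omega,\mathcal A,\mathbb P)$ and a family $(A_n^\omega)_{\omega\in\Omega}$ of deterministic algorithms with $n$ measurements, measurable enough for the expectation below. The class $\mathcal A_n^{\text{ran-non}}$ consists of those for which every $A_n^\omega$ is non-adaptive, and
$$e_n^{\text{ran-non}}(S,F)=\inf_{A_n\in\mathcal A_n^{\text{ran-non}}}\ \sup_{f\in F}\ \mathbb E_\omega\|S(f)-A_n^\omega(f)\|_Y .$$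

We abbreviate $e_n^{\rm ran}=e_n^{\text{ran-non}}(S,B_X)$; the case $n=0$ uses no measurements. Note the order: the input $f$ is fixed first, and then the measurements are drawn. The worst $f$ may not depend on $\omega$.

**Example 4.** Let $S$ be the identity on $\ell_2^d$ and $1\le n<d$. Any $n$ functionals have a common unit null vector, so $c_n\ge1$; outputting $0$ has error at most $1$; hence $e_n^{\rm det}=1$. Now draw a uniformly random set $I\subset[d]$ of $n$ indices, measure $x_i$ for $i\in I$, and output $\sum_{i\in I}x_ie_i$. By Jensen's inequality the expected error is at most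
$$\Big(\mathbb E\sum_{i\notin I}x_i^2\Big)^{1/2}=\sqrt{1-n/d}\;|x|_2 .$$
So $e_n^{\rm ran}\le\sqrt{1-n/d}<1=e_n^{\rm det}$. For $d=2$, $n=1$ this is $1/\sqrt2$.

## 3. Can randomization gain more than $\sqrt n$?

Here is the problem, taken from the slides "Widths of convex sets and the power of adaption and randomization" (https://jdigne.github.io/sigma2024/slides/Ullrich_M.pdf). Do there exist normed spaces $X,Y$, an operator $S\in\mathcal L(X,Y)$ with $e_n^{\rm det}>0$ for all $n$, a number $\alpha>1/2$ and a constant $C=C(S,\alpha)>0$ independent of $n$ such that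
$$e_n^{\rm ran}\le C\,n^{-\alpha}\,e_n^{\rm det}\qquad\text{for all } n\ge 1\,? \tag{2}$$

The condition $e_n^{\rm det}>0$ excludes operators of finite rank: if $S$ has rank $N$, then $S=\sum_{i\le N}L_i(\cdot)\,y_i$ with $L_i\in X'$, so $N$ measurements determine $S(f)$ exactly, and both sides of (2) vanish for $n\ge N$.

The answer is yes. One single $S$ satisfies (2) for every $\alpha<1$, and no $S$ satisfies (2) with an $\alpha>1$. So $1$ is the critical exponent; the endpoint $\alpha=1$ is not settled here. The exact statements are Theorem 1 in Section 6 and Theorem 2 in Section 7.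

Example 4 shows a gain, but on a space whose dimension bounds $n$. On infinite-dimensional $\ell_2$ it disappears: we shall see in Example 8 that the identity on $\ell_2$ has $e_n^{\rm ran}\ge\frac1{32}$ for all $n$, while $e_n^{\rm det}=1$, and that for the diagonal operators with $\sigma_k=k^{-s}$ randomization gains only a constant factor. To gain a power of $n$ we have to leave Hilbert space.

## 4. The identity from $\ell_1^d$ to $\ell_\infty^d$ gives the exponent $1/2$ and stops there

A sensible first try is to generalize Example 1 to the identity $\ell_1^d\to\ell_\infty^d$. We need a lower bound for deterministic methods and a good randomized method. Both are stated in a form that we reuse later.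

### 4.1. A peak in every large subspace

**Lemma 1.** Let $E\subset\mathbb R^d$ be a subspace of codimension at most $n$, and let $P$ be the orthogonal projection onto $E^\perp$. Then there is an $i$ with $|Pe_i|_2\le\sqrt{n/d}$, and the vector $x=e_i-Pe_i$ lies in $E$ and has $x_i\ge 1-n/d$.

**Proof.** Since $\sum_{i=1}^d|Pe_i|_2^2=\sum_i\langle Pe_i,e_i\rangle=\operatorname{tr}P=\operatorname{rank}P\le n$, some $i$ has $|Pe_i|_2^2\le n/d$. Then $x=(I-P)e_i\in E$, and $x_i=1-\langle Pe_i,e_i\rangle=1-|Pe_i|_2^2\ge1-n/d$. $\square$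

### 4.2. Signed hashing with medians

Now the randomized method. Throw the coordinates into $B$ buckets, with random signs, and record the signed sum in each bucket. The bucket of $i$ contains $x_i$ plus noise from the other coordinates that landed there. Repeat $r$ times and take medians.

**Example 5.** Take $d=3$, $B=2$, $r=1$, buckets $h(1)=h(3)=1$, $h(2)=2$, signs $(+,-,-)$. The measurements are $x_1-x_3$ and $-x_2$. The estimates, each being the sign of $i$ times the content of the bucket of $i$, are $x_1-x_3$, $x_2$, and $x_3-x_1$. Coordinate $2$ is exact; coordinates $1$ and $3$ disturb each other.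

The lemma below measures the noise in two ways at once: a part $y$ through its $\ell_1$-norm and a part $z$ through its Euclidean norm.

**Lemma 2.** Let $B,r,d\in\mathbb N$ with $r$ odd. For $t=1,\dots,r$ let $h_t:[d]\to[B]$ and $s_t:[d]\to\{\pm1\}$ have i.i.d. uniform values, all independent. From the $Br$ linear measurements
$$L_{t,b}(x)=\sum_{l:\,h_t(l)=b}s_t(l)x_l$$
let $\tilde x_i$ be the median over $t$ of $s_t(i)L_{t,h_t(i)}(x)$, and let $\hat x_i$ be $\tilde x_i$ clipped to $[-1,1]$. Then for each fixed $x=y+z\in\mathbb R^d$ with $\|x\|_\infty\le1$,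
$$\mathbb P\big(\|\hat x-x\|_\infty>\tau\big)\le d\,e^{-r/8},\qquad \tau=\frac{8\|y\|_1}B+\frac{3|z|_2}{\sqrt B},$$
and always $\|\hat x-x\|_\infty\le2$.

**Proof.** Fix $i$. The coordinate $i$ itself contributes $s_t(i)^2x_i=x_i$ to $s_t(i)L_{t,h_t(i)}(x)$, so $s_t(i)L_{t,h_t(i)}(x)-x_i=U_t+V_t$ with
$$U_t=\sum_{l\ne i}\mathbf 1[h_t(l)=h_t(i)]\,s_t(i)s_t(l)\,y_l$$
and $V_t$ the same sum with $z_l$ in place of $y_l$.

For $l\neq i$ the collision $h_t(l)=h_t(i)$ has probability $1/B$. Hence $\mathbb E|U_t|\le\|y\|_1/B$. When $V_t^2$ is expanded, the term with indices $l\ne l'$ contains the factor $s_t(l)s_t(l')$, which has mean zero and is independent of the hash values; only the diagonal survives, and $\mathbb EV_t^2\le|z|_2^2/B$. By Markov's inequality $|U_t|>8\|y\|_1/B$ has probability at most $\frac18$, and by Chebyshev's inequality $|V_t|>3|z|_2/\sqrt B$ has probability at most $\frac19\le\frac18$ (if $y=0$ or $z=0$, the corresponding event is empty). So trial $t$ is bad, meaning that its error exceeds $\tau$, with probability at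 most $\frac14$.

If the median exceeds $x_i+\tau$, then at least $(r+1)/2$ trials do, and similarly below $x_i-\tau$. So $|\tilde x_i-x_i|>\tau$ forces at least $r/2$ of the $r$ independent trials to be bad. Their expected number is at most $r/4$. Hoeffding's inequality, which says that a sum of $r$ independent variables in $[0,1]$ exceeds its mean by $\delta r$ or more with probability at most $e^{-2r\delta^2}$, gives with $\delta=\frac14$ the bound $e^{-r/8}$. A union bound over $i$ gives the factor $d$. Clipping does not increase the error, because $x_i\in[-1,1]$. Finally $\hat x_i,x_i\in[-1,1]$, so the error never exceeds $2$. $\square$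

### 4.3. What the comparison yields

Let $n\ge2$, $d=n^2$, and let $S$ be the identity from $\ell_1^d$ to $\ell_\infty^d$.

*Randomized.* Let $r$ be the smallest odd integer with $r\ge24\log n$, and let $n$ be so large that $B=\lfloor n/r\rfloor\ge1$. Lemma 2 with $y=x$, $z=0$ fails with probability at most $n^2e^{-3\log n}=1/n$, so the expected error is at most $8/B+2/n\le10/B$. Thus $e_n^{\rm ran}=O(\log n/n)$.

*Deterministic.* Let $E$ be the common kernel of $n$ functionals. The vector $x$ of Lemma 1 has $\|x\|_\infty\ge1-\frac1n\ge\frac12$ and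
$$\|x\|_1\le1+\sqrt d\,|Pe_i|_2\le1+\sqrt n .$$
Dividing by $1+\sqrt n\le2\sqrt n$ gives $c_n\ge1/(4\sqrt n)$.

So the gain is at least of order $\sqrt n/\log n$: exponent $1/2$, up to a logarithm. The weak point seems to be the norm $1+\sqrt n$ of the test vector: its peak has size about $1$, but the correction $Pe_i$, small in every Euclidean sense, may have $\ell_1$-norm about $\sqrt n$. A better test vector does not exist. Choose random vectors $a_1,\dots,a_d\in\mathbb R^n$ with independent uniform entries $\pm n^{-1/2}$. For $i\ne j$, $n\langle a_i,a_j\rangle$ is a sum of $n$ independent uniform signs, so by Hoeffding $\mathbb P(|\langle a_i,a_j\rangle|>\mu)\le2e^{-n\mu^2/2}$. With $\mu=2\sqrt{\log d/n}$ this is $2d^{-2}$, and there are $d(d-1)/2$ pairs, so with positive probability $|\langle a_i,a_j\rangle|\le\mu$ for all $i\neq j$. Fix such vectors and measure $Nx=\sum_jx_ja_j\in\mathbb R^n$. If $Nx=0$, then $0=\langle a_i,Nx\rangle=x_i+\sum_{j\ne i}x_j\langle a_i,a_j\rangle$, hence $|x_i|\le\mu\|x\|_1$ for all $i$. Therefore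
$$c_n\le2\sqrt{\log d/n},\qquad e_n^{\rm det}\le4\sqrt{\log d/n}. \tag{3}$$

And no randomized method does much better than $1/n$ here: Example 9 below shows $e_n^{\rm ran}\ge1/(91n)$ if $d\ge2n$. So for this operator the ratio $e_n^{\rm ran}/e_n^{\rm det}$ is at least $1/(364\sqrt{n\log d})$. This family stops at the exponent $1/2$, and we must change the space $X$.

## 5. Adding a small Euclidean ball to the cross-polytope

The comparison tells us what to change. The deterministic lower bound suffers because $Pe_i$, of Euclidean length at most $\sqrt{n/d}$, is expensive in $\ell_1$. So make it cheap: enlarge the unit ball of $X$ by a Euclidean ball of radius $\theta\approx\sqrt{n/d}$. The sketch of Lemma 2 pays for a Euclidean part of length $\theta$ only the amount $3\theta/\sqrt B$, and with $B\approx n$ this is about $1/\sqrt d$, which is no more than $1/n$ as soon as $d\ge n^2$.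

**Definition 4.** For $0<\theta\le1$ let
$$\|x\|_{d,\theta}=\min\{\|y\|_1+|z|_2/\theta:\ x=y+z\},\qquad x\in\mathbb R^d .$$

The minimum is attained, because a continuous function of $y$ that tends to infinity with $y$ is minimized on $\mathbb R^d$. Homogeneity is clear, and adding optimal decompositions of $x$ and $x'$ gives the triangle inequality. Since $\theta\le1$, any decomposition satisfies $\|x\|_\infty\le\|y\|_1+|z|_2\le\|y\|_1+|z|_2/\theta$, hence
$$\|x\|_\infty\le\|x\|_{d,\theta}, \tag{4}$$
and $\|\cdot\|_{d,\theta}$ is a norm. Its unit ball is the convex hull of the unit ball of $\ell_1^d$ and $\theta$ times the unit ball of $\ell_2^d$: both sets have norm at most $1$, and conversely $x=y+z$ with $\|y\|_1+|z|_2/\theta\le1$ is a convex combination of $y/\|y\|_1$, $\theta z/|z|_2$ and $0$ (omit a term with $y=0$ or $z=0$).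

**Example 6.** By (4) and the choice $y=e_i$, $\|e_i\|_{d,\theta}=1$: peaks cost what they cost in $\ell_1$. The all-ones vector $\mathbf 1$ has $\|\mathbf 1\|_{d,\theta}=\min(d,\sqrt d/\theta)$. The choices $y=\mathbf 1$ and $z=\mathbf 1$ give "$\le$". For "$\ge$", let $c=\min(1,1/(\theta\sqrt d))$; then $\|y\|_1\ge c\sum y_i$ and $|z|_2/\theta\ge\|z\|_1/(\theta\sqrt d)\ge c\sum z_i$, and the sum is $c\,d$. With $\theta=\sqrt{n/d}$ the norm of $\mathbf 1$ is $d/\sqrt n$, so that spread-out vectors are cheaper than in $\ell_1$ by the factor $\sqrt n$.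

**One block for one value of $n$.** Let $n\ge2$, $d=n^2$, $\theta=\sqrt{n/d}=n^{-1/2}$, and let $S$ be the identity from $(\mathbb R^d,\|\cdot\|_{d,\theta})$ to $\ell_\infty^d$. With $y=e_i$ and $z=-Pe_i$, the vector of Lemma 1 now satisfies
$$\|x\|_{d,\theta}\le1+|Pe_i|_2/\theta\le2,\qquad\|x\|_\infty\ge\tfrac12,$$
so $c_n\ge\frac14$. For the randomized side take $B,r$ as in Section 4.3. For $x$ in the unit ball take an optimal decomposition, so $\|y\|_1\le1$ and $|z|_2\le\theta$; it is used only in the analysis, the algorithm does not know it. Lemma 2 gives the expected error at most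
$$\frac8B+\frac{3\theta}{\sqrt B}+\frac2n\le\frac8B+\frac3B+\frac2B=\frac{13}B=O\Big(\frac{\log n}n\Big),$$
because $\theta=n^{-1/2}\le B^{-1/2}$. The gain is of order $n/\log n$.

## 6. Stacking blocks of dimensions $2^{j^p}$

One block serves one value of $n$, and (2) asks for a single $S$ and all $n$. So we stack blocks, the $j$-th one built for $n\approx2^j$, of dimension $d_j$ and radius $\theta_j=\sqrt{2^j/d_j}$, with weights $w_j$ that tend to zero slowly. Let us see what $d_j$ should be. For given $n$, the small blocks with $d_j$ well below $n$ can be measured completely. The critical block is the first one that we cannot afford, with $d_j\approx n$ but built for a much smaller number $2^j$ of measurements. Its Euclidean noise is about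
$$\frac{\theta_j}{\sqrt n}=\sqrt{\frac{2^j}{d_j\,n}}\approx\frac{2^{j/2}}n .$$
If $d_j=2^{aj}$ with fixed $a$, then $2^j\approx n^{1/a}$, and this is $n^{-1+1/(2a)}$: a power of $n$ is lost. If $d_j=2^{j^p}$ with $p\ge2$, then $j\approx(\log_2n)^{1/p}$ and the loss $2^{j/2}$ is smaller than every power of $n$. The price is that sketching block $j$ needs about $\log d_j\approx j^p$ repetitions, so the number of buckets given to block $j$ must decrease with $j$ such that $\sum_jw_jj^p$ converges; $w_j=j^{-p-2}$ does this.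

**Theorem 1.** Let $p\ge 2$ be an integer. There are Banach spaces $X,Y$, an operator $S\in\mathcal L(X,Y)$ and a constant $C_p$ such that for all $n\ge1$, with $k=\lfloor\log_2 n\rfloor+1$,
$$e_n^{\rm det}\ \ge\ c_n\ \ge\ \tfrac14k^{-p-2}>0,\qquad e_n^{\rm ran}\ \le\ C_p\,k^{p+3}\,2^{\frac12k^{1/p}}\;n^{-1}\,e_n^{\rm det}.$$
In particular, already for $p=2$: for every $\alpha<1$ there is $C<\infty$ with $e_n^{\rm ran}\le Cn^{-\alpha}e_n^{\rm det}$ for all $n\ge1$. The randomized algorithms used live on finite probability spaces, so no measurability issue arises.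

**Step 1: construction.** We fix the spaces and the operator. For $j\ge1$ put
$$d_j=2^{j^p},\qquad\theta_j=\sqrt{2^j/d_j}=2^{-(j^p-j)/2}\le1,\qquad w_j=j^{-p-2}.$$
Let $X_j=\mathbb R^{d_j}$ with the norm $\|\cdot\|_j=\|\cdot\|_{d_j,\theta_j}$ of Definition 4. Let $X$ be the $\ell_1$-sum of the $X_j$, let $Y$ be the $\ell_\infty$-sum of the spaces $\ell_\infty^{d_j}$, and let
$$S\big((x^{(j)})_j\big)=(w_jx^{(j)})_j .$$
Both are Banach spaces. By (4), $\|Sx\|_Y=\sup_jw_j\|x^{(j)}\|_\infty\le\sup_j\|x^{(j)}\|_j\le\|x\|_X$, so $\|S\|\le1$. Note also that $w_j$ is decreasing with $w_1=1$, and that $\theta_j$ is decreasing, because $j\mapsto j^p-j$ is increasing on $j\ge1$.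

**Example 7.** For $p=2$ the first three blocks have dimensions $2,16,512$, radii $1,\ 2^{-1},\ 2^{-3}$, and weights $1,\ \frac1{16},\ \frac1{81}$.

**Step 2: lower bound for $c_n$.** We place the peak vector in the block built for $n$. Let $n\ge1$ and $k=\lfloor\log_2n\rfloor+1$, so $2^{k-1}\le n<2^k$. Let $L_1,\dots,L_n\in X'$, write $d=d_k$, and let $E\subset\mathbb R^d$ be the common kernel of their restrictions to block $k$. Its codimension is at most $n$. Lemma 1 gives $x=e_i-Pe_i\in E$ with
$$\|x\|_k\le\|e_i\|_1+\frac{|Pe_i|_2}{\theta_k}\le1+\frac{\sqrt{n/d}}{\sqrt{2^k/d}}\le2,\qquad x_i\ge1-\frac nd\ge\frac12 .$$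
For the last inequality: if $k=1$, then $n=1$ and $d_1=2$; if $k\ge2$, then $n/d_k<2^{k-k^p}\le2^{k-k^2}\le\frac14$. The vector $x/2$, placed in block $k$ with zeros elsewhere, lies in $B_X$, is annihilated by all $L_i$, and $\|S(x/2)\|_Y\ge w_k/4$. By (1),
$$e_n^{\rm det}\ge c_n\ge\tfrac14w_k=\tfrac14k^{-p-2}. \tag{5}$$

**Step 3: the algorithm and its cost.** We distribute $n$ measurements over the blocks. Let $2^{k-1}\le n<2^k$ and $m=\lfloor n/(120k)\rfloor$.

If $m=0$, output $0$. Then $e_n^{\rm ran}\le\|S\|\le1$, while $n<120k$ and (5) give $1\le\frac{120k}n\cdot4k^{p+2}c_n=480\,k^{p+3}n^{-1}c_n$. So the claim holds for these $n$ with the constant $480$.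

Let $m\ge1$. Then $n\ge120k\ge120$, so $k\ge3$, and $m\ge n/(240k)$, because $\lfloor t\rfloor\ge t/2$ for $t\ge1$. Let $q\ge0$ be the largest integer with $q^p\le k-3$, and let $J=\max\{j:w_jm\ge1\}$, which is at least $1$ because $w_1=1$.

- Blocks $j\le q$ (none if $q=0$): measure all coordinates and return $w_jx^{(j)}$ exactly. The exponents $j^p$ are distinct integers, so the cost is $\sum_{j\le q}2^{j^p}\le2^{q^p+1}\le2^{k-2}\le n/2$.
- Blocks $q<j\le J$: apply independent copies of the sketch of Lemma 2 with $B_j=\lceil w_jm\rceil$ buckets and $r_j$ repetitions, $r_j$ being the smallest odd integer $\ge8(j^p+k)$; return $w_j\hat x^{(j)}$. Since $w_jm\ge1$, $B_j\le2w_jm$. Since $j^p\le kj^p$ and $k\le kj^p$, $r_j\le8(j^p+k)+2\le18kj^p$. The cost is at most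
$$\sum_jB_jr_j\le36\,mk\sum_jw_jj^p=36\,mk\sum_jj^{-2}\le60\,mk\le\frac n2 ,$$
using $\sum_{j\ge1}j^{-2}=\pi^2/6<1.65$.
- Blocks $j>\max(q,J)$: return $0$.

In total at most $n$ measurements are used (fill up with zero functionals). For each realization they are fixed in advance, so the algorithm is non-adaptive. Only finitely many hash values and signs are drawn, so the probability space is finite.

**Step 4: the error in terms of $m$ and $\theta_{q+1}$.** We bound the error block by block. Fix $x\in B_X$. Every block has $\|x^{(j)}\|_j\le1$, so $\|x^{(j)}\|_\infty\le1$ and we can write $x^{(j)}=y^{(j)}+z^{(j)}$ with $\|y^{(j)}\|_1\le1$ and $|z^{(j)}|_2\le\theta_j$; again this is used only in the analysis.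

For $q<j\le J$, let $D_j$ be the event that the sketch in block $j$ has error larger than $\tau_j=8/B_j+3\theta_j/\sqrt{B_j}$. By Lemma 2,
$$\mathbb P(D_j)\le d_je^{-r_j/8}\le2^{j^p}e^{-j^p-k}\le2^{-k}\le\frac1n .$$
On $D_j$ the error in block $j$, measured in $Y$, is at most $2w_j$. Off $D_j$ it is at most, because $B_j\ge w_jm$, $w_j\le1$ and $j\ge q+1$,
$$w_j\Big(\frac8{B_j}+\frac{3\theta_j}{\sqrt{B_j}}\Big)\le\frac8m+3\theta_j\sqrt{\frac{w_j}m}\le\frac8m+\frac{3\theta_{q+1}}{\sqrt m}.$$
For $j>\max(q,J)$ the error is $w_j\|x^{(j)}\|_\infty\le w_j<1/m$, and for $j\le q$ it is zero. The norm of $Y$ is the supremum over the blocks; bounding it by the sum of the uniform bounds and of all failure terms, we get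
$$\mathbb E\|Sx-A_n^\omega(x)\|_Y\le\frac8m+\frac{3\theta_{q+1}}{\sqrt m}+\frac1m+\sum_j2w_j\cdot\frac1n\le\frac{12}m+\frac{3\theta_{q+1}}{\sqrt m}.$$
Here $\sum_jw_j\le\sum_jj^{-4}=\pi^4/90\le1.1$ and $n\ge m$, so the sum is at most $2.2/n\le3/m$.

**Step 5: the critical block.** It remains to estimate $\theta_{q+1}$, the radius of the first block not measured completely. By the maximality of $q$, $(q+1)^p\ge k-2$. Hence
$$\theta_{q+1}^2=2^{(q+1)-(q+1)^p}\le2^{q+3-k}\le\frac{2^{q+3}}n\le\frac{2^{q+3}}m,\qquad\frac{3\theta_{q+1}}{\sqrt m}\le\frac{3\sqrt8\cdot2^{q/2}}m\le\frac{9\cdot2^{q/2}}m .$$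
Since $q\le k^{1/p}$ and $m\ge n/(240k)$, and then by (5),
$$e_n^{\rm ran}\le\frac{21\cdot2^{q/2}}m\le5040\,k\,2^{\frac12k^{1/p}}\,n^{-1}\le20160\,k^{p+3}\,2^{\frac12k^{1/p}}\,n^{-1}\,c_n ,$$
and $c_n\le e_n^{\rm det}$. Together with the case $m=0$ this is the claimed inequality with $C_p=20160$.

**Step 6: all exponents below one.** Let $p=2$, $\alpha<1$ and $\varepsilon=1-\alpha$. Since $n\ge2^{k-1}$,
$$k^5\,2^{\frac12\sqrt k}\,n^{-\varepsilon}\le k^5\,2^{\frac12\sqrt k-\varepsilon(k-1)},$$
which is bounded over $k\ge1$. So $e_n^{\rm ran}\le Cn^{\varepsilon-1}e_n^{\rm det}=Cn^{-\alpha}e_n^{\rm det}$, with the same $S$ for all $\alpha<1$. $\blacksquare$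

## 7. No exponent above one: Gaussian inputs and a determinant

Now let $S$ be arbitrary with all $c_n>0$. We want to bound $e_n^{\rm ran}$ from below by Gelfand numbers. The measurability assumption is needed to exchange the order of two expectations.

**Theorem 2.** Assume the usual joint measurability: for every finite-dimensional subspace $E\subset X$, the map $(\omega,f)\mapsto\|S(f)-A_n^\omega(f)\|$ is measurable on $\Omega\times(B_X\cap E)$ for the product of $\mathcal A$ and the Borel $\sigma$-algebra. Then for every $S\in\mathcal L(X,Y)$ with all $c_n>0$ and every $m\ge1$ (where $c_0=\|S\|$ and $e_0^{\rm ran}$ uses no measurements),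
$$\prod_{n=0}^{m-1}e_n^{\rm ran}\ \ge\ (106\,m)^{-m}\prod_{n=0}^{m-1}c_n .$$
Consequently, if $e^{\rm ran}_n\le Cn^{-\alpha}e_n^{\rm det}$ for all $n\ge1$, then $\alpha\le1$.

Why a product over $n$? A natural plan is to find a large-dimensional piece of $S$ that looks Euclidean, and to feed it random Gaussian inputs. The Gelfand numbers provide such a piece in the form of a triangular matrix with large diagonal. But a triangular matrix can have large diagonal and small singular values: the matrix with rows $(1,0)$ and $(t,1)$ has determinant $1$ and largest singular value at least $t$ (look at its first column), hence smallest at most $1/t$. The diagonal controls the determinant, that is, the product of all singular values, and no single one. So we estimate all the $e_n^{\rm ran}$, $n<m$, together.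

Fix $m$ for Steps 1 to 3.

**Step 1: a triangular system.** We compress $S$ to an $m\times m$ matrix with controlled determinant. Choose inductively, for $i=1,\dots,m$, a vector $x_i\in B_X$ with
$$\lambda_l(Sx_i)=0\ \text{ for } l<i,\qquad\|Sx_i\|\ge\tfrac12c_{i-1},$$
and then, by the Hahn–Banach theorem, $\lambda_i\in B_{Y'}$ with $\lambda_i(Sx_i)=\|Sx_i\|$. The choice of $x_i$ is possible by (1): the $\lambda_l\circ S$, $l<i$, are $i-1$ functionals in $X'$, so the supremum of $\|Sh\|$ over their common null vectors $h\in B_X$ is at least $c_{i-1}>0$. The matrix $(\lambda_l(Sx_i))_{l,i\le m}$ has zeros where $l<i$, so it is lower triangular with diagonal entries $\|Sx_i\|$. Define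
$$u:\ell_2^m\to X,\quad u(a)=m^{-1/2}\sum_ia_ix_i,\qquad v:Y\to\ell_2^m,\quad v(y)=m^{-1/2}(\lambda_l(y))_l .$$
By the Cauchy–Schwarz inequality $\|u(a)\|\le m^{-1/2}\sum|a_i|\le|a|_2$, and $|v(y)|_2\le\|y\|$ because $|\lambda_l(y)|\le\|y\|$. So $\|u\|,\|v\|\le1$. The map $M:=vSu$ has the matrix $m^{-1}(\lambda_l(Sx_i))$, hence
$$|\det M|=m^{-m}\prod_{i=1}^m\|Sx_i\|\ge(2m)^{-m}\prod_{n=0}^{m-1}c_n>0. \tag{6}$$
Let $s_1\ge\dots\ge s_m>0$ be the singular values of $M$, with $Mf_k=s_kf_k'$ for orthonormal bases $(f_k),(f_k')$ of $\mathbb R^m$.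

**Step 2: a Gaussian lower bound for one $n$.** We show that for integers $0\le n<M_0\le m$,
$$e_n^{\rm ran}\ge\frac1{32}\sqrt{\frac{M_0-n}{\sum_{k\le M_0}s_k^{-2}}}. \tag{7}$$
The plan: choose a random input whose image under $M$ is an isotropic Gaussian vector in $M_0$ dimensions, so that no direction is better to measure than another. After $n$ measurements, at least $M_0-n$ independent Gaussian coordinates are still completely unknown.

Let a randomized algorithm satisfy $\mathbb E_\omega\|Sf-A_n^\omega f\|\le\varepsilon$ for all $f\in B_X$. Put $\vartheta=(\sum_{k\le M_0}s_k^{-2})^{-1/2}$, let $g$ be standard Gaussian in $\mathbb R^{M_0}$, and let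
$$a=\sum_{k\le M_0}\vartheta s_k^{-1}g_kf_k .$$
Then $\mathbb E|a|_2^2=\vartheta^2\sum_{k\le M_0}s_k^{-2}=1$, so $\mathbb P(|a|_2>2)\le\frac14$. If $|a|_2\le2$, then $u(a/2)\in B_X$; put
$$G(\omega,a)=\|Su(a/2)-A_n^\omega(u(a/2))\|.$$
The inputs lie in the finite-dimensional range of $u$, so the measurability assumption and Fubini's theorem give $\mathbb E_\omega\mathbb E_g[\mathbf 1_{|a|_2\le2}G]=\mathbb E_g[\mathbf 1_{|a|_2\le2}\mathbb E_\omega G]\le\varepsilon$. Hence there is an $\omega$ with
$$\mathbb E_g\big[\mathbf 1_{|a|_2\le2}\,G(\omega,a)\big]\le\varepsilon. \tag{8}$$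
Fix this $\omega$. Now $A_n^\omega=\varphi\circ N$ with fixed linear $N$ (here non-adaptivity enters), and $N(u(a/2))=Tg$ for a linear map $T:\mathbb R^{M_0}\to\mathbb R^n$. Write $g=g_1+g_2$ with $g_2\in\ker T$ and $g_1\perp\ker T$. These parts are independent and standard Gaussian in their subspaces, and $r':=\dim\ker T\ge r:=M_0-n\ge1$. The output $\varphi(Tg)=\varphi(Tg_1)$ depends on $g_1$ only.

Since $Mf_k=s_kf_k'$, we have $M(a/2)=\frac\vartheta2Wg$ with $Wg=\sum_{k\le M_0}g_kf_k'$, an isometric embedding of $\mathbb R^{M_0}$ into $\mathbb R^m$. Let $\Pi$ be the orthogonal projection of $\mathbb R^{M_0}$ onto $\ker T$ and $W^T$ the transpose of $W$, so $W^TW=I$ and $W^T$ has norm at most $1$. If $|a|_2\le2$, then, as $\|v\|\le1$ and $\|\Pi W^T\|\le1$,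
$$G\ge\big|M(a/2)-v\varphi(Tg_1)\big|_2\ge\big|\tfrac\vartheta2\,\Pi g-\Pi W^Tv\varphi(Tg_1)\big|_2=\tfrac\vartheta2\,|g_2+b(g_1)|_2 \tag{9}$$
with $b(g_1)=-\frac2\vartheta\,\Pi W^Tv\varphi(Tg_1)\in\ker T$.

Next, a Gaussian vector is unlikely to lie in a given small ball. The Gaussian density on $\ker T$ is at most $(2\pi)^{-r'/2}$, and $\Gamma(s+1)\ge\int_s^\infty t^se^{-t}\,dt\ge s^s e^{-s}$ for $s>0$. So, for $\rho=\frac18$ and every fixed $b\in\ker T$,
$$\mathbb P\big(|g_2+b|_2<\rho\sqrt{r'}\big)\le(2\pi)^{-r'/2}\,\frac{\pi^{r'/2}(\rho\sqrt{r'})^{r'}}{\Gamma(r'/2+1)}\le2^{-r'/2}\rho^{r'}(r')^{r'/2}\Big(\frac{2e}{r'}\Big)^{r'/2}=(\rho\sqrt e)^{r'}\le\frac14,$$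
because $\sqrt e/8<0.21$. Consider the event $\{|a|_2\le2,\ G<\frac\vartheta{16}\sqrt r\}$. It is measurable, although $b$ need not be. For each fixed $g_1$, by (9), it forces $|g_2+b(g_1)|_2<\frac18\sqrt r\le\rho\sqrt{r'}$, so its section at $g_1$ has probability at most $\frac14$ in $g_2$. By Fubini's theorem the event has probability at most $\frac14$. Therefore
$$\mathbb P\big(|a|_2\le2,\ G\ge\tfrac\vartheta{16}\sqrt r\big)\ge\tfrac34-\tfrac14=\tfrac12,$$
and (8) gives $\varepsilon\ge\frac12\cdot\frac\vartheta{16}\sqrt r=\frac\vartheta{32}\sqrt r$. Taking the infimum over the algorithms proves (7). $\square$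

The proof of (7) used about $u$ and $v$ only that they are linear with norm at most $1$, and about $M=vSu$ only that its singular values are positive. This gives the lower bounds promised earlier, under the measurability assumption of Theorem 2.

**Example 8.** Let $S$ be the diagonal operator of Example 3 with all $\sigma_k>0$, $u$ the embedding of the first $m$ coordinates and $v$ the projection onto them. Then $s_k=\sigma_k$. For the identity, (7) gives $e_n^{\rm ran}\ge\frac1{32}\sqrt{(M_0-n)/M_0}$ for every $M_0>n$, so $e_n^{\rm ran}\ge\frac1{32}$ for all $n$. For $\sigma_k=k^{-s}$, $s>0$, $n\ge1$ and $M_0=2n$, we have $\sum_{k\le2n}\sigma_k^{-2}\le2n\,\sigma_{2n}^{-2}$, so $e_n^{\rm ran}\ge\sigma_{2n}/(32\sqrt2)\ge2^{-s}n^{-s}/46$, while $e_n^{\rm det}=(n+1)^{-s}\le n^{-s}$.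

**Example 9.** Let $S$ be the identity from $\ell_1^d$ to $\ell_\infty^d$ with $d\ge2n$, $n\ge1$. Take $m=M_0=2n$, $u(a)=(2n)^{-1/2}a$ on the first $2n$ coordinates, and $v(y)=(2n)^{-1/2}(y_1,\dots,y_{2n})$. Both have norm at most $1$, and $M=\frac1{2n}I$. So (7) gives
$$e_n^{\rm ran}\ge\frac1{32}\sqrt{\frac n{2n\cdot4n^2}}=\frac1{64\sqrt2\,n}\ge\frac1{91n}.$$
Together with (3), $e_n^{\rm ran}/e_n^{\rm det}\ge\frac1{91n}\cdot\frac14\sqrt{n/\log d}=1/(364\sqrt{n\log d})$, as stated in Section 4.3.

**Step 3: the product.** We now choose $M_0$ for each $n$ so that the product of the bounds (7) can be compared with $\prod_k s_k=|\det M|$. Let $b_k=s_k^{-2}$, nondecreasing in $k$, and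
$$\Phi(\epsilon)=\sum_{k=1}^m(1-\epsilon b_k)_+,\qquad0\le\epsilon\le1/b_1 .$$
This function is continuous and strictly decreasing (the term $k=1$ is), with $\Phi(0)=m$ and $\Phi(1/b_1)=0$. Let $\epsilon(t)$, $0\le t\le m$, be its inverse.

Claim: $e_n^{\rm ran}\ge\frac1{32}\sqrt{\epsilon(n)}$ for $0\le n<m$. For $1\le n<m$ put $M_0=\#\{k:\epsilon(n)b_k<1\}$. As $b_k$ is nondecreasing, these are the indices $k\le M_0$, so
$$n=\Phi(\epsilon(n))=M_0-\epsilon(n)\sum_{k\le M_0}b_k .$$
Since $n<m$, $\epsilon(n)>0$, so $M_0>n$ and $\epsilon(n)=(M_0-n)/\sum_{k\le M_0}b_k$. For $n=0$, $\epsilon(0)=1/b_1$ has this form with $M_0=1$. Now (7) gives the claim.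

Next, $t\mapsto\log(1/\epsilon(t))$ is nondecreasing, so its value at $n$ is at most its integral over $[n,n+1]$. Substituting $t=\Phi(\epsilon)$, where $\Phi$ is piecewise linear with $-\Phi'(\epsilon)=\sum_kb_k\mathbf 1[\epsilon<1/b_k]$ except at finitely many points,
$$\sum_{n=0}^{m-1}\log\frac1{\epsilon(n)}\le\int_0^m\log\frac1{\epsilon(t)}\,dt=\int_0^{1/b_1}\log\frac1\epsilon\,(-\Phi'(\epsilon))\,d\epsilon=\sum_{k=1}^mb_k\int_0^{1/b_k}\log\frac1\epsilon\,d\epsilon=\sum_{k=1}^m(1+\log b_k).$$
The last equality uses the antiderivative $\epsilon-\epsilon\log\epsilon$ of $\log(1/\epsilon)$, whose value at $1/b_k$ is $\frac1{b_k}(1+\log b_k)$ and whose limit at $0$ is $0$. Thus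
$$\prod_{n=0}^{m-1}\epsilon(n)\ge e^{-m}\prod_{k=1}^ms_k^2=e^{-m}(\det M)^2 .$$
As a check, if all $s_k=s$, then $\epsilon(n)=s^2(1-n/m)$ and the product is $s^{2m}\,m!/m^m$, which is indeed at least $e^{-m}s^{2m}$.

With the claim and (6),
$$\prod_{n=0}^{m-1}e_n^{\rm ran}\ge(32\sqrt e)^{-m}|\det M|\ge(64\sqrt e\,m)^{-m}\prod_{n=0}^{m-1}c_n\ge(106\,m)^{-m}\prod_{n=0}^{m-1}c_n ,$$
because $64\sqrt e<105.6$. This is the product inequality.

**Step 4: the exponent.** We insert the assumed gain into the product inequality. Suppose $e_n^{\rm ran}\le Cn^{-\alpha}e_n^{\rm det}$ for all $n\ge1$. By (1), $e_n^{\rm ran}\le2Cn^{-\alpha}c_n$ for $n\ge1$. (If one assumes $e_n^{\rm det}>0$ for all $n$, as in the question, then all $c_n\ge\frac12e_n^{\rm det}>0$.) Moreover $e_0^{\rm ran}\le\|S\|=c_0$, by the output $0$. Hence, for every $m\ge1$,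
$$(106\,m)^{-m}\prod_{n=0}^{m-1}c_n\le\prod_{n=0}^{m-1}e_n^{\rm ran}\le(2C)^{m-1}\,\big((m-1)!\big)^{-\alpha}\prod_{n=0}^{m-1}c_n .$$
The product of the $c_n$ is positive and cancels, so that
$$\big((m-1)!\big)^\alpha\le(2C)^{m-1}(106\,m)^m\qquad\text{for all }m\ge1 .$$
Take logarithms and divide by $m\log m$. By Stirling's formula $\log((m-1)!)/(m\log m)\to1$, and the right-hand side becomes
$$\frac{(m-1)\log(2C)+m\log106+m\log m}{m\log m}\to1 .$$
So $\alpha\le1$. $\blacksquare$

At $\alpha=1$ the last inequality yields no contradiction, and Theorem 1 falls short of $\alpha=1$ by the factor $k^{p+3}2^{\frac12k^{1/p}}$ with $k=\lfloor\log_2n\rfloor+1$; whether (2) can hold with $\alpha=1$ is left open here.
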